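# Infinitely many full-rank cusps in finitely generated Möbius groups

## 1. Cusps, precisely invariant horoballs, and cusp ends

**The hyperboloid model.** Let $\langle\cdot,\cdot\rangle$ be a symmetric bilinear form of signature $(n+1,1)$ on $\mathbb R^{n+2}$. A nonzero vector $x$ is *spacelike*, *null* or *timelike* when $\langle x,x\rangle$ is positive, zero or negative, and *causal* if it is null or timelike. The causal vectors form two cones; call one of them *future*. Then
$$H=H^{n+1}=\{x:\langle x,x\rangle=-1,\ x\text{ future}\},\qquad \cosh d(x,y)=-\langle x,y\rangle ,$$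
the sphere $S^n$ is the set of future null rays, and $\bar H=H\cup S^n$. The group $\mathrm{Mob}(S^n)$ of Möbius transformations acts on $H$ by Poincaré extension; it is the group $O^+(n+1,1)$ of linear isometries that preserve the future cone. We use two standard facts:
$$\text{future causal } p,q \text{ not both on one null ray satisfy } \langle p,q\rangle<0, \tag{1.1}$$
$$-\langle x,w\rangle\ \ge\ \sqrt{-\langle w,w\rangle}\qquad (x\in H,\ w \text{ future timelike}). \tag{1.2}$$

**Horospherical coordinates.** Let $v$ be future null, $v'$ null with $\langle v,v'\rangle=-1$, and $w_1,\dots,w_n$ an orthonormal basis of $\{v,v'\}^\perp$. For $x\in H$ put $t=-\langle x,v\rangle>0$, $X_i=\langle x,w_i\rangle$, $y_i=X_i/t$. Then $x=\alpha v+tv'+\sum X_iw_i$ with $2\alpha t=1+t^2|y|^2$. Since $\alpha=\frac1{2t}+\frac{t|y|^2}2$ and $dX=t\,dy+y\,dt$, the metric is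
$$-2\,d\alpha\,dt+|dX|^2=\frac{dt^2}{t^2}+t^2|dy|^2 . \tag{1.3}$$
With height $1/t$ this is the upper half-space model with $v$ at $\infty$. The *horoballs* centered at $v$ are the sets $\{-\langle x,v\rangle<\eta\}$. Their boundaries, the horospheres, are copies of $\mathbb R^n$ with coordinate $y$.

An isometry is *parabolic* if it fixes no point of $H$ and exactly one point of $S^n$. It then preserves each horosphere at its fixed point and acts there by a Euclidean isometry $y\mapsto Ay+b$. The *limit set* $\Lambda(\Gamma)\subset S^n$ of a discrete group $\Gamma$ is the set of accumulation points of an orbit $\Gamma x_0$, $x_0\in H$. Discrete groups below may contain elements of finite order.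

**Definition 1 (cusp, rank).** Let $\Gamma\subset\mathrm{Mob}(S^n)$ be discrete. A point $p\in S^n$ is a *parabolic fixed point* if some parabolic element of $\Gamma$ fixes it; then $P=\mathrm{Stab}_\Gamma(p)$ is the full stabilizer. A *cusp* of $\Gamma$ is a $\Gamma$-conjugacy class of such subgroups $P$, equivalently a $\Gamma$-orbit of parabolic fixed points. The group $P$ preserves each horosphere at $p$ and acts on it by Euclidean isometries. By discreteness it is virtually $\mathbb Z^k$ with $1\le k\le n$, and $k$ is the *rank*. Rank $n$ means that $P$ is cocompact on the horospheres at $p$.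

*Example.* The reflections of $\mathbb R^n$ in the faces of the box $[0,1]^n$ generate the group $(D_\infty)^n$, where $D_\infty$ is generated by $y\mapsto -y$ and $y\mapsto 2-y$. Extended to the upper half-space it is discrete. Its only parabolic fixed point is $\infty$, and the stabilizer is the whole group, which contains the translations $(2\mathbb Z)^n$ with index $2^n$. So it has one cusp, of rank $n$, and it has torsion. A single translation generates a group with one cusp, of rank $1$.

**Definition 2 (precise invariance).** A horoball $U$ centered at $p$ is *precisely invariant* under $P$ in $\Gamma$ if $gU=U$ for $g\in P$ and $gU\cap U=\emptyset$ for $g\in\Gamma\setminus P$. Then $U/P$ embeds in $H/\Gamma$.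

*Example.* Take $\mathrm{PSL}(2,\mathbb Z)$ on the upper half-plane, and $U=\{\mathrm{Im}\,z>1\}$, $p=\infty$. If $g(z)=\frac{az+b}{cz+d}$ does not fix $\infty$, then $c\ne0$ and, for $z\in U$, $\mathrm{Im}\,g(z)=\mathrm{Im}\,z/|cz+d|^2\le 1/(c^2\,\mathrm{Im}\,z)<1$. So $gU\cap U=\emptyset$, and $U$ is precisely invariant under $\{z\mapsto z+b\}$.

**Definition 3 (cusp end).** An end of a space $M$ selects a component of $M\setminus C$ for every compact $C$, compatibly; a neighborhood of the end is a set that contains one of these components. The cusp of $P$ *corresponds to a cusp end* of $H/\Gamma$ if there is a horoball $U$ centered at $p$ that is precisely invariant under $P$ in $\Gamma$ and such that the image of $U/P$ in $H/\Gamma$ is a neighborhood of an end of $H/\Gamma$.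

The paper that poses the problem, "On the Absence of Sullivan's Cusp Finiteness Theorem in Higher Dimensions", puts the words "cusp end" in quotation marks and does not define them precisely. Definition 3 is the reading adopted here; it may be weaker than the intended notion.

*Examples.* For $\mathrm{PSL}(2,\mathbb Z)$, the part of the standard fundamental domain $|\mathrm{Re}\,z|\le\frac12$, $|z|\ge1$ outside $U$ is compact. So the image of $U$ has relatively compact complement and is a neighborhood of the only end. By contrast, let $\Gamma$ be generated by one translation on $H^3$. Every horoball at $\infty$ is precisely invariant, because $\Gamma=P$. The quotient $H^3/\Gamma\cong S^1\times\mathbb R^2$ has a single end, whose neighborhoods have relatively compact complement, while the complement of a horoball image is not relatively compact. So this rank $1$ cusp does not correspond to a cusp end.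

**Definition 4 (type $FP_m$).** A group $\Gamma$ is *of type $FP_m$ over $\mathbb Q$* if the trivial module $\mathbb Q$ has a resolution by projective $\mathbb Q\Gamma$-modules that are finitely generated in degrees $\le m$. Then $b_i(\Gamma)=\dim H_i(\Gamma;\mathbb Q)$ is finite for $i\le m$. The property passes to finite-index subgroups.

*Example.* $\mathbb Z^n$ is of type $FP_m$ for every $m$ (use the cellular chains of $\mathbb R^n$ with the unit cubulation). Type $FP_1$ is the same as finite generation, and finitely presented groups are $FP_2$.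

**The question.** Let $\Gamma$ be a finitely generated discrete subgroup of $\mathrm{Mob}(S^n)$. May it have infinitely many cusps if each of them is as large and as well embedded as possible?

**Conjecture.** *Let $\Gamma\subset\mathrm{Mob}(S^n)$ be finitely generated and discrete such that (1) every cusp of $\Gamma$ has rank $n$; (2) every cusp of $\Gamma$ corresponds to a cusp end of $H^{n+1}/\Gamma$. Then $\Gamma$ has only finitely many cusps.*

For $n\le2$ the conclusion follows from Sullivan's theorem that every finitely generated discrete subgroup of $\mathrm{PSL}(2,\mathbb C)$ has only finitely many cusps. We ask about $n\ge3$. The answer is that the conjecture is false for every $n\ge3$.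

**Theorem A.** *For every $n\ge3$ there is a finitely generated discrete group $K\subset\mathrm{Mob}(S^n)$ with infinitely many cusps such that every cusp has rank $n$ and every cusp corresponds to a cusp end, in the sense of Definition 3. One can moreover take $K$ torsion-free and orientation preserving, with all cusp ends mutually isometric, each a quotient of a horoball of the form (flat torus)$\,\times(0,\infty)$.*

**Theorem B.** *Let $n\ge2$, $m=\lceil n/2\rceil$, $j=\lfloor n/2\rfloor$. Let $\Gamma\subset\mathrm{Mob}(S^n)$ be discrete, of type $FP_m$ over $\mathbb Q$, and suppose each rank $n$ parabolic fixed point has a precisely invariant horoball. Then $\Gamma$ has finitely many rank $n$ cusps. More precisely, for some finite-index subgroup $\Gamma'$, $\Gamma$ has at most $\binom nj^{-1}\big(b_j(\Gamma')+b_{n-j}(\Gamma')\big)<\infty$ of them.*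

**Corollary C.** *The groups $K$ of Theorem A are finitely generated but not of type $FP_{\lceil n/2\rceil}$ over $\mathbb Q$. For $n=3,4$ they are not finitely presented.* So for $n=3,4$ the conclusion of the Conjecture holds for finitely presented $\Gamma$ that satisfy its hypotheses and fails for finitely generated $\Gamma$.

Corollary C is immediate: a group $K$ as in Theorem A satisfies the horoball hypothesis of Theorem B and has infinitely many rank $n$ cusps, and for $n=3,4$ we have $m=2$, while finitely presented groups are $FP_2$.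

Theorem A rests on the following published results.

* Borel–Harish-Chandra, Mostow–Tamagawa: integral orthogonal groups of $\mathbb Q$-anisotropic rational forms are cocompact.
* Selberg's lemma, and residual finiteness of finitely generated linear groups (Malcev).
* Agol, *The virtual Haken conjecture*, Doc. Math. 18 (2013), Section 9: a closed hyperbolic $3$-manifold has a finite cover that fibers over $S^1$, and its fundamental group is LERF (defined in Section 6).
* Infinite-index subgroups of closed surface groups are free.
* The Morse lemma for quasi-geodesics in hyperbolic space.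

## 2. A homological bound on full-rank cusps, and its limit

The first thing to try is to prove the Conjecture by homology.

### Low dimensions by hand

Suppose $\Gamma$ is torsion-free and orientation preserving, with $k$ rank $n$ cusps whose stabilizers are lattices of translations, and that horoballs can be chosen whose images $E_1,\dots,E_k$ in $M=H/\Gamma$ have disjoint closures $\bar E_i\cong T_i\times[0,\infty)$, $T_i$ an $n$-torus. Put $N=M\setminus\bigcup E_i$. It is a connected oriented $(n+1)$-manifold with $\partial N=T_1\sqcup\dots\sqcup T_k$, and $N\hookrightarrow M$ is a homotopy equivalence. As $M$ is aspherical, $H_*(N)=H_*(\Gamma)$; coefficients are $\mathbb Q$. Let $Z_i=\ker(H_i(\partial N)\to H_i(N))$.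

* $n=1$. $Z_1$ is the image of $H_2(N,\partial N)$, which has dimension $1$ if $N$ is compact and $0$ otherwise. So $b_1(\Gamma)\ge k-1$, hence $k\le b_1(\Gamma)+1$.
* $n=2$. If two curves on $\partial N$ bound surfaces in the $3$-manifold $N$, the surfaces meet in arcs and circles, and the endpoints of the arcs cancel in pairs in the signed count of intersections of the curves. So $Z_1$ is isotropic in $H_1(\partial N)=\mathbb Q^{2k}$, $\dim Z_1\le k$, and $b_1(\Gamma)\ge k$.
* $n=3$. Now $H_1(T^3)$ and $H_2(T^3)$ have dimension $3$ and are dual. The same argument gives $Z_1\perp Z_2$, so $\dim Z_1+\dim Z_2\le 3k$ and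
$$b_1(\Gamma)+b_2(\Gamma)\ \ge\ 3k .$$

This is the point at which the approach stops. Finite generation bounds $b_1$, which is enough for $n\le2$. For $n=3$ we also need $b_2$, and a finitely generated group may have $b_2=\infty$. The failure is informative: a counterexample with $n=3$ must have finite-index subgroups with $b_1<\infty$ and $b_2=\infty$, so it cannot be finitely presented. We now prove the bound in general, which is Theorem B. Two of the lemmas are used again for Theorem A.

### Three lemmas

The first lemma turns precise invariance into a cusp end.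

**Lemma 2.1.** *Let $\Gamma$ be discrete, $p$ a rank $n$ parabolic fixed point, $P=\mathrm{Stab}_\Gamma(p)$, and $B$ a horoball at $p$ precisely invariant under $P$. Let $U\subset B$ be a strictly smaller concentric horoball and $\bar U$ its closure in $H$. Then $\bar U/P$ embeds in $M=H/\Gamma$ as a closed set homeomorphic to $(\partial U/P)\times[0,\infty)$; the image $\mathcal E$ of $U$ is open and connected with compact frontier, the image of $\partial U$; and $\mathcal E$ is a neighborhood of exactly one end of $M$.*

*Proof.* Since $\bar U\subset B$, the map $\bar U/P\to M$ is injective. To see that $\Gamma\bar U$ is closed, let $k_jx_j\to x\in H$ with $k_j\in\Gamma$, $x_j\in\bar U$, and put $\epsilon=d(U,\partial B)>0$. The open $\epsilon$-ball about $k_jx_j$ lies in $k_jB$. For large $j,l$ two such balls meet, so $k_jB\cap k_lB\ne\emptyset$ and hence $k_j\in k_lP$. Fix $l$; then $k_jx_j\in k_l\bar U$ for all large $j$, so $x\in k_l\bar U$. This argument also shows that only one translate of $\bar U$ is met near $x$, so the injection is a homeomorphism onto its closed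 image. The image $\mathcal E$ of $U$ is open and connected with frontier the image of $\partial U$, which is compact because $P$ is cocompact on $\partial U$. So $\mathcal E$ is a component of the complement of a compact set. As $\bar U/P\cong(\partial U/P)\times[0,\infty)$ with $\partial U/P$ compact and connected, $\mathcal E$ is a neighborhood of exactly one end. $\square$

The second lemma removes rotational parts by passing to finite index.

**Lemma 2.2.** *Let $\Gamma\subset GL(N,\mathbb C)$ be finitely generated and $r\ge1$. There is a normal finite-index subgroup $\Gamma'$ such that no $g\in\Gamma'$ has an eigenvalue $\zeta\ne1$ which is a root of unity of order $\le r$.*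

*Proof.* Let $A\subset\mathbb C$ be the ring generated by $1/r!$ and the entries of the generators and their inverses, and $\mathfrak m$ a maximal ideal of $A$. The field $A/\mathfrak m$ is finitely generated as a ring, hence finite. Let $\Gamma'=\ker(\Gamma\to GL(N,A/\mathfrak m))$. Suppose $g\in\Gamma'$ has an eigenvalue $\zeta$ of order $d$, $1<d\le r$. The characteristic polynomial of $g$ is congruent to $(X-1)^N$ modulo $\mathfrak m$. The extension $A[\zeta]$ of $A$ is integral, so it has a maximal ideal $\mathfrak m'$ over $\mathfrak m$. Substituting $\zeta$ gives $(\zeta-1)^N\in\mathfrak m'$, so $\zeta-1\in\mathfrak m'$. Then $d=\prod_{k=1}^{d-1}(1-\zeta^k)\in\mathfrak m'$. But $d$ is invertible in $A$, a contradiction. $\square$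

The third lemma says which eigenvalues to look at.

**Lemma 2.3.** *If $g\in O^+(n+1,1)$ preserves the horospheres at a null ray and acts on them by $y\mapsto Ay+b$, then the eigenvalues of $g$ on $\mathbb R^{n+2}$ are $1$, $1$ and those of $A$.*

*Proof.* Let $v$ span the ray. As $g$ preserves the sets $\{-\langle x,v\rangle<\eta\}$, $gv=v$. Then $\langle gx,v\rangle=\langle x,v\rangle$, so $g$ acts trivially on $\mathbb R^{n+2}/v^\perp$. In the coordinates (1.3) write $g^{-1}w_i=\sum_jA'_{ij}w_j+b_i'v$. Then $\langle gx,w_i\rangle=\langle x,g^{-1}w_i\rangle=\sum_jA'_{ij}X_j-b_i't$, so $y\mapsto A'y-b'$ and $A'=A$. The matrix of $g^{-1}$ on $v^\perp/\mathbb Rv$ is thus $A^{\mathsf T}=A^{-1}$, and that of $g$ is $A$. The filtration $\mathbb Rv\subset v^\perp\subset\mathbb R^{n+2}$ gives the claim. $\square$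

### Proof of Theorem B

**Step 1. Pass to a finite-index subgroup with torus cusps.** Type $FP_m$ with $m\ge1$ makes $\Gamma$ finitely generated. If $P$ is the stabilizer of a rank $n$ parabolic point, it acts on $\mathbb R^n$ as a crystallographic group. The linear part of any of its elements has finite order and is conjugate into $GL_n(\mathbb Z)$, so the order is at most some $r_n$ depending only on $n$. Let $\Gamma'\subset\Gamma$ be a finite-index subgroup that is torsion-free (Selberg), orientation preserving, and as in Lemma 2.2 with $r=r_n$. It is of type $FP_m$ over $\mathbb Q$, so $b_i(\Gamma')<\infty$ for $i\le m$; note $j\le n-j=m$. If $g\in P\cap\Gamma'$ acts by $y\mapsto Ay+b$, then by Lemma 2.3 the eigenvalues of $A$ are eigenvalues of $g$, and they are roots of unity of order $\le r_n$. So all are $1$, and $A=1$ because $A$ is orthogonal. Hence $P\cap\Gamma'\cong\mathbb Z^n$ acts by translations.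

**Step 2. Make finitely many cusp ends disjoint.** Take $k<\infty$ distinct rank $n$ cusps of $\Gamma'$. Their points are rank $n$ parabolic points of $\Gamma$, so they have precisely invariant horoballs $U_i$. Let $M=H/\Gamma'$. After shrinking concentrically, Lemma 2.1 says that the image $E_i$ of $U_i$ has closure $\bar E_i\cong T_i\times[0,\infty)$, a closed embedded subset with frontier $\partial E_i=T_i$ an $n$-torus. A compact subset of $M$ meets $\bar E_l$ in a compact set, so after shrinking $U_l$ it misses $E_l$. Inductively for $l=2,\dots,k$ shrink $U_l$ so that $E_l$ misses $\partial E_i$ for all $i<l$. Then the connected set $E_l$ is disjoint from $E_i$ or contained in it. In the second case $U_l$ lies in the union of the translates of $U_i$, which are disjoint or equal, so $U_l\subset gU_i$ for some $g\in\Gamma'$. Then the centers agree, that is, the two centers are $\Gamma'$-equivalent, a contradiction. So the $E_i$ are disjoint, and one more concentric shrinking makes their closures disjoint.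

**Step 3. Bounding cycles are orthogonal.** Let $N=M\setminus\bigcup E_i$ and $Z_i$ be as above; $N$ is oriented, $\partial N=T_1\sqcup\dots\sqcup T_k$, and $H_*(N;\mathbb Q)=H_*(\Gamma';\mathbb Q)$. We claim that $a\cdot b=0$ on $\partial N$ for $a\in Z_j$, $b\in Z_{n-j}$. Choose a proper smooth function $N\to[0,\infty)$ and a regular value that exceeds its values on $\partial N$ and on chains that $a$ and $b$ bound. The sublevel set is a compact codimension-$0$ submanifold $X$ with $\partial X=\partial N\sqcup\partial'X$ in which $a$ and $b$ bound. Let $i:\partial X\to X$. Then $a=\partial\tilde a$ with $\tilde a\in H_{j+1}(X,\partial X)$. If $\alpha\in H^{n-j}(X)$ is Lefschetz dual to $\tilde a$, then $a$ is up to sign Poincaré dual in $\partial X$ to $i^*\alpha$, so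
$$a\cdot b=\pm\langle i^*\alpha,b\rangle=\pm\langle\alpha,i_*b\rangle=0 .$$

**Step 4. Count.** The pairing $H_j(\partial N)\times H_{n-j}(\partial N)\to\mathbb Q$ is perfect, so $\dim Z_j+\dim Z_{n-j}\le\dim H_j(\partial N)=k\binom nj$. Since $b_i(\Gamma')\ge\dim H_i(\partial N)-\dim Z_i$,
$$b_j(\Gamma')+b_{n-j}(\Gamma')\ \ge\ 2k\tbinom nj-\dim Z_j-\dim Z_{n-j}\ \ge\ k\tbinom nj .$$
So $\Gamma'$ has at most $\binom nj^{-1}(b_j(\Gamma')+b_{n-j}(\Gamma'))$ rank $n$ cusps. Every rank $n$ cusp of $\Gamma$, as an orbit, contains at least one of $\Gamma'$, and distinct ones contain distinct ones. $\blacksquare$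

## 3. Kernels to $\mathbb Z$ and generators with their own commuting elements

There is an easy source of infinitely many cusps. Let $G$ be discrete, $\varphi:G\to\mathbb Z$ onto, $K=\ker\varphi$, and $P=\mathrm{Stab}_G(v)$ of rank $n$ with $P\subset K$. Then $\mathrm{Stab}_K(gv)=gPg^{-1}$, and the $K$-orbits on $Gv=G/P$ are
$$K\backslash G/P=G/K\cong\mathbb Z, \tag{3.1}$$
since $KgP=gKP=gK$. So $K$ has infinitely many rank $n$ cusps. What is at stake is whether $K$ is finitely generated.

**A first attempt.** Take a group $D$ with a map $\varphi:D\to\mathbb Z$ onto and finitely generated kernel $F$, and let $G=D*P$ with $\varphi(P)=0$. Let $\varphi(t)=1$. On the Bass–Serre tree of $D*P$, $K$ has one orbit of $D$-vertices (as $KD=G$), with group $F$, and $P$-vertex orbits and edge orbits both indexed by $\mathbb Z$, with trivial edge groups. So $K=F*\big(\ast_{i\in\mathbb Z}\,t^iPt^{-i}\big)$. A finitely generated subgroup of a free product lies in the product of finitely many factors, up to finitely generated parts of these; so $K$ is not finitely generated. Nothing relates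 $t^iPt^{-i}$ for different $i$.

**What would relate them.** Compare $\langle t,\rho\mid\rho^2\rangle$ with $\langle t,\rho\mid \rho^2,\,[\rho,t^2]\rangle$, where $\varphi(t)=1$, $\varphi(\rho)=0$. In the first the kernel is a free product of infinitely many groups $\mathbb Z/2$. In the second $t^i\rho t^{-i}$ depends only on $i$ mod $2$, so $\rho$ and $t\rho t^{-1}$ generate a subgroup normalized by $t$, which must be the kernel. One commutation with an element on which $\varphi\neq 0$ is enough.

**It cannot be one element for all of $P$.** Let $P=\mathrm{Stab}_K(v)$ have rank $n$, $K=\ker\varphi$, and suppose $t'\in G$ commutes with every element of $P$. A parabolic $p\in P$ has unique fixed point $v$, and $p=t'pt'^{-1}$ fixes $t'v$, so $t'v=v$. The discrete group $\mathrm{Stab}_G(v)$ acts on the horosphere $\mathbb R^n$, on which $P$ is already cocompact; so $P$ has finite index in it, some $t'^k$ with $k\geq 1$ lies in $P$, and $k\varphi(t')=0$. So different generators of $P$ need different commuting elements. This is the shape of the construction, and the following lemma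 is its algebraic half.

**Lemma 3.1.** *Let a group $G$ be generated by a subgroup $D$ and finitely many elements $\rho_a$. Let $\varphi:G\to\mathbb Z$ satisfy $\varphi(D)=\mathbb Z$ and $\varphi(\rho_a)=0$, and let $F=\ker(\varphi|_D)$ be finitely generated. Suppose for each $a$ there is $t_a\in D$ that commutes with $\rho_a$ and has $\varphi(t_a)\ne0$. Then $\ker\varphi$ is finitely generated.*

*Proof.* Replacing $t_a$ by its inverse, let $\varphi(t_a)=m_a\ge1$. Let $t\in D$ with $\varphi(t)=1$, and
$$K_1=\langle F,\ t^i\rho_at^{-i}\ (0\le i<m_a)\rangle\subset\ker\varphi .$$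
We show that $t$ normalizes $K_1$. First, $tFt^{-1}=F$. Conjugation by $t$ sends $t^i\rho_at^{-i}$ to the next generator unless $i=m_a-1$. In that case put $k=t^{m_a}t_a^{-1}\in F$; as $t_a$ commutes with $\rho_a$, $t^{m_a}\rho_at^{-m_a}=k\rho_ak^{-1}\in K_1$. Conjugation by $t^{-1}$ is only in question for $i=0$. Put $k'=t^{-m_a}t_a\in F$, so $t^{-m_a}\rho_at^{m_a}=k'\rho_ak'^{-1}$. With $k''=t^{m_a-1}k't^{1-m_a}\in F$,
$$t^{-1}\rho_at=t^{m_a-1}k'\rho_ak'^{-1}t^{1-m_a}=k''\,(t^{m_a-1}\rho_at^{1-m_a})\,k''^{-1}\in K_1 .$$
So $K_1\langle t\rangle$ is a group. It contains $D=F\langle t\rangle$ and all $\rho_a$, so it is $G$. Since $\varphi(K_1)=0$ and $\varphi(t)=1$, $\ker\varphi=K_1$. $\square$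

**The geometric plan.** $D$ will be the group of a closed hyperbolic $3$-manifold fibered over the circle, with fiber group $F$, acting on a totally geodesic $H^3\subset H^{n+1}$. In $H^3$ we take $2n$ planes $\Pi_a$ whose stabilizers $D_a\subset D$ are closed surface groups not contained in $F$. The group $P$ will be the box group of Definition 1, generated by $2n$ reflections $\rho_a$ of $H^{n+1}$ whose mirrors contain $\Pi_a$; then $D_a$ commutes with $\rho_a$. We must choose the mirrors (Section 5), choose $D$ (Section 6), prove that $G=\langle D,\rho_a\rangle$ is discrete (Sections 7, 8), that $P$ is the full stabilizer with a precisely invariant horoball (Section 9), and that $G$ has no other parabolic fixed points (Sections 10, 11).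

## 4. Facing half-spaces

From now on $n\ge3$, and $\mathbb R^{n+2}$ with coordinates $x_0,\dots,x_{n+1}$ carries
$$\langle x,y\rangle=-7x_0y_0+\sum_{i=1}^{n+1}x_iy_i ,$$
with future meaning $x_0>0$. Put $V_3=\{x_4=\dots=x_{n+1}=0\}$ and $E=\{x_0=\dots=x_3=0\}$, so $\dim E=n-2\ge1$, and $H^3=H\cap V_3$. This section provides the test for disjointness of half-spaces.

For unit spacelike $x$ let $x^+=\{p\in\bar H:\langle p,x\rangle\ge0\}$, a well-defined condition on rays. We write $x^\perp$ also for the hyperplane $x^\perp\cap H$, whose closure in $\bar H$ is $\{p\in\bar H:\langle p,x\rangle=0\}$. If $|\langle x,y\rangle|>1$ the hyperplanes are at distance $\operatorname{arccosh}|\langle x,y\rangle|$, and $\sinh d(p,x^\perp)=|\langle p,x\rangle|$ for $p\in H$.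

**Definition 5 (facing).** Unit spacelike $x,y$ are *facing* if $\langle x,y\rangle<-1$ and $x+y$, which is timelike because its norm is $2+2\langle x,y\rangle<0$, is future.

*Example.* For the form $-x_0^2+x_1^2+x_2^2$ let $x=(\sinh s,\cosh s,0)$, $y=(\sinh s,-\cosh s,0)$, $s\neq 0$. Then $\langle x,y\rangle=-\cosh2s$ and $x+y=(2\sinh s,0,0)$, so they are facing exactly if $s>0$. On the line of points $(\cosh r,\sinh r,0)$, $x^+$ is $r\ge s$ and $y^+$ is $r\le-s$: disjoint for $s>0$, overlapping for $s<0$.

**Lemma 4.1.** *(F0) If $x,y$ are facing, then $x^+\cap y^+=\emptyset$. Hence if $-x,y$ are facing, then $y^+\subset x^+$. (F1) If $x^+\cap y^+=\emptyset$ in $\bar H$, then $\langle x,y\rangle<-1$. The same holds inside $V_3$ and $\bar H^3$.*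

*Proof.* (F0) By (1.1), $\langle p,x+y\rangle<0$ for $p\in\bar H$, so $\langle p,x\rangle$ and $\langle p,y\rangle$ are not both $\ge0$. If $-x,y$ are facing, then $y^+$ misses $\{\langle p,x\rangle\le0\}$.

(F1) If $|\langle x,y\rangle|<1$, the span of $x,y$ is positive definite and its complement contains a timelike vector, so the hyperplanes meet. If $\langle x,y\rangle=\pm1$, either $x=\pm y$ and the hyperplanes agree, or $x\mp y$ is a null vector orthogonal to both, so the closed hyperplanes share an ideal point. If $\langle x,y\rangle>1$, then $x-y$ is timelike; if it is future, $x,-y$ are facing and $x^+\subset y^+$, otherwise $-x,y$ are facing and $y^+\subset x^+$. In all these cases $x^+\cap y^+\ne\emptyset$. $\square$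

## 5. A box at infinity whose walls cut $H^3$ in distant planes

We want $2n$ mirrors that form a box at a point $v\in S^n$ and yet meet $H^3$ in planes that are far apart. For arithmetic reasons everything must be rational up to scale.

Let $I=\{(i,\pm):1\le i\le n\}$ and let $\bar a$ be the partner of $a\in I$, so that $\overline{(i,+)}=(i,-)$.

**Proposition 5.1.** *There are a future null $v\in\mathbb Q^{n+2}$ and unit spacelike vectors $u_a$ $(a\in I)$, each a positive multiple of an integral vector, with:*

1. *$\langle u_a,u_{\bar a}\rangle=-1$; $\langle u_a,u_b\rangle=0$ for $b\ne a,\bar a$; $u_{i+}+u_{i-}=\kappa_iv$ with $\kappa_i>0$; $\mathrm{span}\{u_a\}=v^\perp$.*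
2. *$u_a=c_a\nu_a+\sigma_a\varepsilon_a$ with $\nu_a\in V_3$ unit spacelike, $\varepsilon_a\in E$ unit, $0<c_a<\sigma_a$, $c_a^2+\sigma_a^2=1$.*
3. *For $a\ne b$, $N_{ab}:=-\langle\nu_a,\nu_b\rangle$ satisfies $N_{ab}>\cosh8$, $\nu_a+\nu_b$ is future, $\sigma_a\sigma_bN_{ab}-c_ac_b>1$, and $\sigma_ac_bN_{ab}-c_a\sigma_b>1$.*

*Proof.* **Step 1. A real solution.** Let $e_0$ be the future unit vector on the $x_0$-axis, $\varepsilon\in E$ a unit vector, and $v^*=e_0+\varepsilon$, a null vector. Then $\{e_0,\varepsilon\}^\perp=\mathbb R^3\oplus E'$ with $\mathbb R^3$ the $x_1,x_2,x_3$-space and $E'=E\cap\varepsilon^\perp$. The vectors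
$$p_k=\tfrac1{\sqrt n}\big(1,\sqrt2\cos\tfrac{2\pi k}n,\sqrt2\sin\tfrac{2\pi k}n\big),\qquad k=0,\dots,n-1,$$
are the columns of a $3\times n$ matrix with orthonormal rows, since $n\ge3$. Complete it to an orthogonal $n\times n$ matrix. Its columns are an orthonormal basis $w_1,\dots,w_n$ of $\mathbb R^3\oplus E'$ whose $\mathbb R^3$-components are the $p_k$, renumbered $p_1,\dots,p_n$. We have $|p_k|^2=3/n=:h^2$ and $p_k\cdot p_l=\frac1n(1+2\cos\frac{2\pi(k-l)}n)$. For $k\ne l$ the bracket lies in $[-1,3)$, so $m_0:=\max_{k\ne l}|p_k\cdot p_l|<h^2$.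

For $0<s<h$ put $u_{i\pm}=\pm w_i+sv^*$. Then (1) holds with $v=v^*$ and $\kappa_i=2s$. The $V_3$-component of $u_{i\pm}$ is $\pm p_i+se_0$, of square norm $c^2=h^2-s^2$; the $E$-component has square norm $\sigma^2=1-c^2$. For $a\ne b$, $N_{ab}\ge(s^2-m_0)/c^2$ (for $b=\bar a$ it is $(h^2+s^2)/c^2$), and the $e_0$-coefficient of $\nu_a+\nu_b$ is $2s/c>0$. As $s\to h$ we have $c\to0$, $\sigma\to1$, $N_{ab}\to\infty$ and $cN_{ab}\to\infty$. When $N_{ab}>1$, $\nu_a+\nu_b$ has norm $2-2N_{ab}<0$, so it is future timelike. So (2) and (3) hold for $s$ close to $h$; fix such an $s$.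

**Step 2. A rational solution.** The vectors $v_0=(1;2,1,1,1,0,\dots)$ and $v_0'=(1;-2,-1,-1,-1,0,\dots)$ are null, with $\langle v_0,v_0'\rangle=-14$. Choose a rational orthogonal basis $w_i^0$ of the positive definite space $\{v_0,v_0'\}^\perp$ and let $q_i=\langle w_i^0,w_i^0\rangle$. There is a real isometry $g$ with $gw_i^0=\sqrt{q_i}\,w_i$, $gv_0=v^*$, $gv_0'=7(e_0-\varepsilon)$, because $\langle e_0+\varepsilon,7(e_0-\varepsilon)\rangle=-14$. By Cartan–Dieudonné, $g$ is a product of reflections in non-isotropic real vectors. A reflection depends continuously on its vector, so replacing these vectors by nearby rational ones gives rational isometries $g'$ arbitrarily close to $g$. Choose $s_i\in\mathbb Q$ close to $\sqrt{q_i}\,s$ and put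
$$v=g'v_0,\qquad u_{i\pm}=(\pm g'w_i^0+s_iv)/\sqrt{q_i} .$$
Then (1) holds exactly, with $\kappa_i=2s_i/\sqrt{q_i}$, and each $u_a$ is a positive multiple of an integral vector. Conditions (2), (3) and futureness of $v$ are open, so they hold if the approximation is good. $\square$

*Example ($n=3$, real solution).* Here $w_i=p_i$ is an orthonormal basis of $\mathbb R^3$, $c^2=1-s^2$, $\sigma=s$, $m_0=0$, and $N_{ab}$ is $s^2/(1-s^2)$ or $(1+s^2)/(1-s^2)$. With $s^2=0.9999$ we get $c=0.01$, $N_{ab}\ge9999>\cosh8\approx1490.5$, $\sigma^2N_{ab}-c^2>9997$ and $\sigma c(N_{ab}-1)>99$.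

Fix the configuration of Proposition 5.1. Let $n_a\in\mathbb Z^4\subset V_3$ be an integral positive multiple of $\nu_a$, $M_a=\langle n_a,n_a\rangle$, and $\Pi_a=\nu_a^\perp\cap H^3$, a plane. By (3), $\nu_a,\nu_b$ are facing for $a\neq b$, so the half-spaces $\nu_a^+\cap\bar H^3$ are pairwise disjoint. Thus the planes $\Pi_a$ have disjoint closures and $\Pi_b\subset\{\nu_a<0\}$ for $b\ne a$, where $\{\nu<0\}$ means $\{x\in H^3:\langle x,\nu\rangle<0\}$.

Fix $\Lambda\ge8$ with $\cosh\Lambda>\max_{a\ne b}N_{ab}$ and such that for all $a,b\in I$, including $a=b$, each of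
$$\sigma_a\sigma_b\cosh\Lambda-c_ac_b,\qquad \sigma_ac_b\cosh\Lambda-c_a\sigma_b,\qquad c_ac_b\cosh\Lambda-\sigma_a\sigma_b\qquad\text{is }>1. \tag{5.1}$$

## 6. A fibered arithmetic group in which distant planes stay distant

We now choose $D$. Besides fibering, we need that among all $D$-translates of the planes $\Pi_a$, only the pairs that we placed deliberately are closer than $\Lambda$. The tool is separability.

**Definition 6 (separable, LERF).** A subgroup $L$ of a group $\Gamma$ is *separable* if it is the intersection of the finite-index subgroups of $\Gamma$ that contain it: for every $g\in \Gamma\setminus L$ some finite-index subgroup contains $L$ and not $g$. The group is *LERF* if all its finitely generated subgroups are separable.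

*Example.* The trivial subgroup is separable exactly if $\Gamma$ is residually finite. In $\mathbb Z^2$ the subgroup $\mathbb Z\times0$ is separable: it is the intersection of the groups $\mathbb Z\times m\mathbb Z$.

**Step 1. The arithmetic lattice.** Let $f_3=-7x_0^2+x_1^2+x_2^2+x_3^2$. It is anisotropic over $\mathbb Q$: for an integer $x_0\ne0$, $7x_0^2=4^r(8k+7)$ is never a sum of three squares. Let $D_0$ be a torsion-free finite-index subgroup of the orientation- and time-preserving part of $O(f_3;\mathbb Z)$. Then $H^3/D_0$ is a closed hyperbolic $3$-manifold. By Agol there are a finite-index $D_1\subset D_0$ and an epimorphism $D_1\to\mathbb Z$ whose kernel $F_1$ is a closed orientable surface group of genus $\ge2$, and $D_1$ is LERF. Let $D_1$ act on $\mathbb R^{n+2}$ by the identity on $E$.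

**Step 2. The plane stabilizers are closed surface groups.** Put $St_a=\{d\in D_1:dn_a=n_a\}$. The ternary form on $n_a^\perp\cap V_3$ is anisotropic of signature $(2,1)$, so the time-preserving integral orthogonal group of $L=n_a^\perp\cap\mathbb Z^4$ is cocompact on $\Pi_a$. Extend it by the identity on $n_a$. It preserves $L'=\mathbb Zn_a\oplus L$, which has finite index in $\mathbb Z^4$; say $N\mathbb Z^4\subset L'$. So it permutes the finitely many lattices between $L'$ and $\frac1NL'$, of which $\mathbb Z^4$ is one. A finite-index subgroup preserves $\mathbb Z^4$, and a further one lies in $D_1$. Hence $St_a$ is cocompact on $\Pi_a$. An element of $St_a$ that is trivial on $\Pi_a$ is trivial, since it also fixes $n_a$. The action is free because $D_1$ is discrete and torsion-free, and it preserves the orientation of $\Pi_a$ because it preserves that of $H^3$ and fixes $n_a$. So $St_a$ is a closed orientable surface group.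

**Step 3. Ping-pong regions and the subgroups $A_a$.** Let $\pi_a:\bar H^3\setminus\partial\Pi_a\to\Pi_a$ be nearest-point projection; its fibers are the geodesics orthogonal to $\Pi_a$ with their endpoints. Choose pairwise disjoint neighborhoods $O_a$ of $\partial\Pi_a$ in $\bar H^3$ with $O_a\cap\bar\Pi_b=\emptyset$ for $b\ne a$; this is possible as the $\bar\Pi_a$ are compact and disjoint. The Euclidean diameter of $\pi_a^{-1}(x)$ tends to $0$ as $x\to\partial\Pi_a$. So for a large compact disc $\mathfrak D_a\subset\Pi_a$ the set $X_a=\partial\Pi_a\cup\pi_a^{-1}(\Pi_a\setminus\mathfrak D_a)$ lies in $O_a$, and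
$$X_a\cap X_b=\emptyset,\qquad \Pi_b\cap X_a=\emptyset\qquad(a\ne b). \tag{6.1}$$
Only finitely many $\alpha\in St_a$ have $d(\mathfrak D_a,\alpha\mathfrak D_a)<\Lambda$. By residual finiteness there is a finite-index $A_a\subset St_a$ with $d(\mathfrak D_a,\alpha\mathfrak D_a)\ge\Lambda$ for all $1\ne\alpha\in A_a$. For such $\alpha$,
$$\alpha(\bar H^3\setminus X_a)=\alpha\,\pi_a^{-1}(\mathfrak D_a)=\pi_a^{-1}(\alpha\mathfrak D_a)\subset X_a . \tag{6.2}$$
Let $H_0=\langle A_a:a\in I\rangle$. The next lemma is ping-pong with a distance estimate.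

**Lemma 6.1.** *$H_0$ is the free product of the $A_a$. If $h\in H_0\setminus A_aA_b$, then $|\langle\nu_a,h\nu_b\rangle|\ge\cosh\Lambda$.*

*Proof.* Let $h'=\alpha_1\cdots\alpha_k$, $k\ge1$, be a reduced word: $1\ne\alpha_i\in A_{c_i}$, $c_i\ne c_{i+1}$. For $b\ne c_k$, $\Pi_b$ misses $X_{c_k}$, so $\alpha_k\Pi_b\subset X_{c_k}$, which misses $X_{c_{k-1}}$, and so on. Inductively
$$h'\Pi_b\subset\pi_{c_1}^{-1}(\alpha_1\mathfrak D_{c_1})\subset X_{c_1} . \tag{6.3}$$
As $|I|\ge6$ we may take $b\ne c_1,c_k$. Then $\Pi_b\cap X_{c_1}=\emptyset$ gives $h'\Pi_b\ne\Pi_b$, so $h'\ne1$. This proves the first claim.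

For the second, strip from the normal form of $h$ a first letter in $A_a$ and then a last letter in $A_b$, if present: $h=\alpha h'\alpha'$ with $\alpha\in A_a$, $\alpha'\in A_b$, and $h'$ reduced, not starting in $A_a$ and not ending in $A_b$. Since $h\notin A_aA_b$, $h'\ne1$. Now $c_1\ne a$ and $c_k\ne b$, so $\Pi_a\subset\pi_{c_1}^{-1}(\mathfrak D_{c_1})$ by (6.1) and (6.3) holds. Since $\pi_{c_1}$ is $1$-Lipschitz on $H^3$, $d(\Pi_a,h\Pi_b)=d(\Pi_a,h'\Pi_b)\ge d(\mathfrak D_{c_1},\alpha_1\mathfrak D_{c_1})\ge\Lambda>0$. Planes at positive distance $\delta$ have normals with $|\langle\cdot,\cdot\rangle|=\cosh\delta$. $\square$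

To use separability we need finitely many elements to exclude.

**Lemma 6.2.** *$S_{ab}=\{d\in D_1:|\langle\nu_a,d\nu_b\rangle|<\cosh\Lambda\}$ is a finite union of double cosets $A_atA_b$.*

*Proof.* It is a union of such double cosets, as $A_a$ fixes $\nu_a$ and $A_b$ fixes $\nu_b$. For $d\in S_{ab}$ put $w=dn_b\in\mathbb Z^4$, write $w=\frac{\langle n_a,w\rangle}{M_a}n_a+w'$ and $y=M_aw'\in n_a^\perp\cap\mathbb Z^4$. The integer $\langle n_a,w\rangle$ is bounded and $\langle w',w'\rangle=M_b-\langle n_a,w\rangle^2/M_a$, so $\langle y,y\rangle$ takes finitely many values. We claim that for each $r$ the $y\in n_a^\perp\cap\mathbb Z^4$ with $\langle y,y\rangle=r$ form finitely many $A_a$-orbits. Let $C_a\subset\Pi_a$ be compact with $A_aC_a=\Pi_a$.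

* If $r<0$, one of $\pm y/\sqrt{|r|}$ lies in $\Pi_a$ and can be moved into $C_a$, where there are finitely many such lattice points.
* If $r=0$, then $y=0$ by anisotropy.
* If $r>0$, the geodesic $y^\perp\cap\Pi_a$ can be moved so as to meet $C_a$. The set of $y\in n_a^\perp\cap V_3$ with $\langle y,y\rangle=r$ and $\langle y,p\rangle=0$ for some $p\in C_a$ is compact, because $p^\perp$ is positive definite and varies continuously with $p$. It contains finitely many lattice points.

Since $A_a$ fixes $n_a$ and $w$ is determined by $\langle n_a,w\rangle$ and $y$, the vectors $dn_b$ lie in finitely many $A_a$-orbits. If $dn_b=\alpha d_0n_b$, then $d\in A_ad_0St_b$. So $S_{ab}$ lies in finitely many double cosets $A_ad_0St_b$, and $[St_b:A_b]<\infty$. $\square$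

**Step 4. The choice of $D$.** $H_0$ is finitely generated, hence separable in $D_1$. So there is a finite-index $D\subset D_1$ that contains $H_0$ and avoids those of the finitely many representatives $t$ of Lemma 6.2, over all $a,b$, that are not in $H_0$. If $d\in D\cap S_{ab}$, its representative $t\in A_adA_b$ lies in $D$, hence in $H_0$; so $d\in H_0$, and Lemma 6.1 gives $d\in A_aA_b$. In short,
$$d\in D,\quad |\langle\nu_a,d\nu_b\rangle|<\cosh\Lambda\ \Longrightarrow\ d\in A_aA_b . \tag{6.4}$$
In particular $D_a:=\mathrm{Stab}_D(n_a)=A_a$, and $D_a\cap D_b=1$ for $a\ne b$. Let $\varphi:D\to\mathbb Z$ be the restricted character, normalized to be onto. Its kernel $F$ has finite index in $F_1$, so $F$ is a closed surface group.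

The last lemma of this section provides the elements $t_a$ of Lemma 3.1.

**Lemma 6.3.** *$\varphi|_{D_a}\ne0$.*

*Proof.* Otherwise the closed surface group $D_a$ lies in $F$. It is not free, so it has finite index in $F$, and the limit set of $F$ in $\partial H^3$ is the circle $\partial\Pi_a$. But $F$ is an infinite normal subgroup of the non-elementary group $D$, so its limit set is that of $D$, which is $S^2$. This is a contradiction. $\square$

## 7. The tree of planes and the unfolded walls

Let $\mathcal P=\{d\Pi_a:d\in D,a\in I\}$. The group $G$ will contain a reflection $\rho_\Pi$ for each $\Pi\in\mathcal P$, and we look for a chamber of the group that they generate. The obvious candidate, bounded by the mirrors of all $\rho_\Pi$, is wrong: each mirror is crossed by $H^3$ along $\Pi$, and no region containing all of $H^3$ on one side exists. The remedy is to unfold: whatever lies beyond a plane $Q$ is replaced by its mirror image under $\rho_Q$.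

**Step 1. Reflections attached to planes.** Suppose $d\Pi_a=d'\Pi_b$ and put $d''=d^{-1}d'$. Then $|\langle\nu_a,d''\nu_b\rangle|=1$, so $d''=\alpha\gamma$ with $\alpha\in A_a$, $\gamma\in A_b$ by (6.4). From $\Pi_a=d''\Pi_b=\alpha\Pi_b$ we get $\Pi_b=\Pi_a$, so $a=b$ and $d''\in D_a$. In particular $\mathrm{Stab}_D(\Pi_a)=D_a$, and for $\Pi=d\Pi_a$ the following are well defined:
$$\nu_\Pi=d\nu_a,\quad u_\Pi=du_a=c_a\nu_\Pi+\sigma_a\varepsilon_a,\quad \beta_\Pi=\sigma_a\nu_\Pi-c_a\varepsilon_a,\quad \rho_\Pi=\text{reflection in }u_\Pi^\perp .$$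
Since $\langle u_\Pi,\beta_\Pi\rangle=0$, $\rho_\Pi\beta_\Pi=\beta_\Pi$. Since $\Pi\subset V_3\cap\nu_\Pi^\perp$, $\rho_\Pi$ fixes $\Pi$ pointwise. Finally $d\rho_\Pi d^{-1}=\rho_{d\Pi}$, and $D_a$ commutes with $\rho_a:=\rho_{\Pi_a}$ because it fixes $u_a$. The hyperplane $\beta_\Pi^\perp$ also contains $\Pi$ and is orthogonal to the mirror; it will serve as a barrier that the reflection does not move.

**Step 2. Near and far pairs.** Distinct $\Pi,\Pi'$ are *near* if $\{\Pi,\Pi'\}=\{d\Pi_a,d\Pi_b\}$ for some $d\in D$, $a\ne b$, and *far* otherwise. Far pairs satisfy $|\langle\nu_\Pi,\nu_{\Pi'}\rangle|\ge\cosh\Lambda$: otherwise, with $\Pi=d\Pi_a$, $\Pi'=d'\Pi_b$, (6.4) gives $d^{-1}d'=\alpha\gamma\in A_aA_b$, so $\Pi=d\alpha\Pi_a$ and $\Pi'=d\alpha\Pi_b$, and the pair is near since $\Pi\ne\Pi'$. Near pairs have $|\langle\nu_\Pi,\nu_{\Pi'}\rangle|=N_{ab}>\cosh8$. So the planes of $\mathcal P$ have pairwise disjoint closures and mutual distances $\ge8$. The family is locally finite: choose a point in a given compact set on each plane that meets it; these points are at mutual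 distances $\ge8$, so there are finitely many.

Let $T$ be the graph whose vertices are the *regions*, the components of $H^3\setminus\bigcup\mathcal P$, and whose edges are the planes, each joining the two regions that it borders. A path in $H^3$ crosses finitely many planes, so $T$ is connected; each plane separates $H^3$, so $T$ is a tree. $D$ acts on it.

**Lemma 7.1.** *All $\Pi_a$ $(a\in I)$ border one common region $z_0$, and $z_0\subset\{\nu_a<0\}$ for all $a$. Hence a near pair $d\Pi_a,d\Pi_b$ borders $dz_0$.*

*Proof.* Suppose $\Pi=d\Pi_c\in\mathcal P$, different from $\Pi_a$ and $\Pi_b$, separates $\Pi_a$ from $\Pi_b$, $a\ne b$. Then $\Pi$ is at distance at most $d(\Pi_a,\Pi_b)<\Lambda$ from each. By (6.4), $d=\alpha\gamma=\alpha'\gamma'$ with $\alpha\in A_a$, $\alpha'\in A_b$, $\gamma,\gamma'\in A_c$, so $\alpha^{-1}\alpha'\in A_c$. Use the free product structure of $H_0$. If $c\ne a,b$, then $\alpha=\alpha'=1$ and $\Pi=\Pi_c$, which does not separate $\Pi_a$ and $\Pi_b$, as both lie in $\{\nu_c<0\}$. If $c=a$, then $\alpha'\in A_a\cap A_b=1$ and $\Pi=\Pi_a$; if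 $c=b$, likewise $\alpha=1$ and $\Pi=\Pi_b$. All are contradictions. So no plane of $\mathcal P$ meets the interior of the shortest segment from $\Pi_a$ to $\Pi_b$: a plane that meets it and is disjoint from $\Pi_a,\Pi_b$ would separate them. Hence $\Pi_a,\Pi_b$ border a common region. It is the region next to $\Pi_a$ on its negative side, where $\Pi_b$ lies, and likewise for $\Pi_b$. So it is the same for all pairs. $\square$

**Step 3. Disjointness inside one region.** If $\Pi$ borders $z$, let $\nu_{z,\Pi}=\pm\nu_\Pi$, $u_{z,\Pi}=\pm u_\Pi$, $\beta_{z,\Pi}=\pm\beta_\Pi$, with the common sign such that $z\subset\{\nu_{z,\Pi}<0\}$. The numerical conditions of Section 5 were chosen for the next lemma.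

**Lemma 7.2.** *Let $\Pi\ne\Pi'$ border $z$. Then*

* *(C1) $\beta_{z,\Pi},\beta_{z,\Pi'}$ are facing;*
* *(C2) $\beta_{z,\Pi},u_{z,\Pi'}$ are facing;*
* *(C3) if the pair is far, $u_{z,\Pi},u_{z,\Pi'}$ are facing; if $\{\Pi,\Pi'\}=\{d\Pi_a,d\Pi_b\}$ is near, then $\langle u_{z,\Pi},u_{z,\Pi'}\rangle=\langle u_a,u_b\rangle\in\{0,-1\}$.*

*Proof.* Write $\nu=\nu_{z,\Pi}$, $\nu'=\nu_{z,\Pi'}$. We first show that they are facing. Both planes lie in $\bar z$, so $\bar\Pi'\subset\{\nu<0\}$ and $\bar\Pi\subset\{\nu'<0\}$ in $\bar H^3$, as the closures are disjoint. The connected set $\nu'^+$ misses $\bar\Pi$ and contains $\Pi'$, so it lies in $\{\nu<0\}$. Thus $\nu^+\cap\nu'^+=\emptyset$ in $\bar H^3$ and $\langle\nu,\nu'\rangle<-1$ by (F1). If $\nu+\nu'$ were not future, $-\nu,-\nu'$ would be facing and $\{\nu\le0\}\cap\{\nu'\le0\}\supset z$ would be empty by (F0). So $\nu,\nu'$ are facing. The number $N=-\langle\nu,\nu'\rangle$ equals $N_{ab}$ (near) or is $\ge\cosh\Lambda$ (far).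

Each vector in question has the form $\cos\tau\,\nu+\sin\tau\,e$, respectively $\cos\tau'\,\nu'+\sin\tau'\,e'$, with $e,e'\in E$ unit and $\tau,\tau'\in[0,\pi/2)$: here $(\cos\tau,\sin\tau)$ is $(\sigma,c)$ for a $\beta$ and $(c,\sigma)$ for a $u$. In the cases (C1), (C2) and (C3, far), Proposition 5.1(3) and (5.1) give $\cos\tau\cos\tau'N-\sin\tau\sin\tau'>1$. Put $x_\theta=\cos(\theta\tau)\nu+\sin(\theta\tau)e$ and $x'_\theta=\cos(\theta\tau')\nu'+\sin(\theta\tau')e'$. For $\theta\in[0,1]$
$$\langle x_\theta,x'_\theta\rangle\le-\big(\cos\theta\tau\cos\theta\tau'\,N-\sin\theta\tau\sin\theta\tau'\big)<-1,$$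
because the bracket decreases in $\theta$ and exceeds $1$ at $\theta=1$. So $x_\theta+x'_\theta$ stays timelike. It is future at $\theta=0$, hence at $\theta=1$.

In the near case both planes border $dz_0$ by Lemma 7.1 and both border $z$. Two distinct edges of a tree share at most one vertex, so $z=dz_0$, $u_{z,\Pi}=du_a$, $u_{z,\Pi'}=du_b$. $\square$

**Step 4. The unfolded walls.** For a region $z$ and $\Pi\in\mathcal P$ let $Q^1,\dots,Q^k$ be the planes crossed in order on the way in $T$ from $z=z^{(0)}$ to $\Pi$, through regions $z^{(0)},\dots,z^{(k)}$, where $\Pi$ borders $z^{(k)}$ and is not among the $Q^i$. Put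
$$V^{(z)}_\Pi=\rho_{Q^1}\cdots\rho_{Q^k}\,u_{z^{(k)},\Pi},\qquad \Delta^{(z)}=\{x\in H:\langle x,V^{(z)}_\Pi\rangle\le0\ \ \forall\Pi\in\mathcal P\}.$$
Let $V_\Pi=V^{(z_0)}_\Pi$, $\Delta=\Delta^{(z_0)}$, and let $g_z=\rho_{Q^1}\cdots\rho_{Q^k}$ be the product along the path from $z_0$ to $z$. If $z,z'$ are adjacent across $Q$, then $g_{z'}=g_z\rho_Q$. Note $V_{\Pi_a}=u_a$.

**Lemma 7.3.**

1. *$V^{(z_0)}_\Pi=g_zV^{(z)}_\Pi$ and $\Delta=g_z\Delta^{(z)}$. For $d\in D$: $dV^{(z)}_\Pi=V^{(dz)}_{d\Pi}$.*
2. *If $k\ge1$, then $(V^{(z)}_\Pi)^+\subset(\beta_{z,Q^1})^+$.*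
3. *For $\Pi\ne\Pi'$: if the pair is near, $\{d\Pi_a,d\Pi_b\}$, then $\langle V_\Pi,V_{\Pi'}\rangle=\langle u_a,u_b\rangle\in\{0,-1\}$; if far, $V_\Pi^+\cap V_{\Pi'}^+=\emptyset$ in $\bar H$ and $\langle V_\Pi,V_{\Pi'}\rangle<-1$. In particular $\Pi\mapsto V_\Pi$ is injective.*
4. *$z\subset\{x:\langle x,V^{(z)}_\Pi\rangle<0\ \forall\Pi\}$, and $g_z\bar z\subset\Delta$. For $x\in\Pi$, $\Pi$ bordering $z$: $g_zx\in V_\Pi^\perp$.*
5. *The hyperplanes $V_\Pi^\perp$ form a locally finite family in $H$.*

*Proof.* (1) For adjacent $z,z'$ across $Q$ we have $V^{(z)}_\Pi=\rho_QV^{(z')}_\Pi$ for all $\Pi$. If $\Pi\ne Q$, exactly one of the paths from $z$ and from $z'$ to $\Pi$ starts by crossing $Q$, and the formula is the definition. If $\Pi=Q$, then $u_{z',Q}=-u_{z,Q}=\rho_Qu_{z,Q}$. Iterate along the path from $z_0$ to $z$. The last statement follows from $d\rho_Qd^{-1}=\rho_{dQ}$ and $du_{z,\Pi}=u_{dz,d\Pi}$.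

(2) Write $\rho_i=\rho_{Q^i}$ and $\gamma_i=\rho_1\cdots\rho_i\,\beta_{z^{(i-1)},Q^i}$. As $\rho_i$ fixes $\beta_{Q^i}$, we have $\gamma_1=\beta_{z,Q^1}$, $-\gamma_i=\rho_1\cdots\rho_i\,\beta_{z^{(i)},Q^i}$ and $\gamma_{i+1}=\rho_1\cdots\rho_i\,\beta_{z^{(i)},Q^{i+1}}$. By (C1) in $z^{(i)}$, $-\gamma_i$ and $\gamma_{i+1}$ are facing, so $\gamma_{i+1}^+\subset\gamma_i^+$. By (C2) in $z^{(k)}$, $-\gamma_k$ and $V^{(z)}_\Pi=\rho_1\cdots\rho_ku_{z^{(k)},\Pi}$ are facing, so $(V^{(z)}_\Pi)^+\subset\gamma_k^+\subset\dots\subset\gamma_1^+$.

(3) By (1) we may use as base the region $z$ that borders $\Pi'$ on the side of $\Pi$; then $V^{(z)}_{\Pi'}=u_{z,\Pi'}$. If $\Pi$ borders $z$, then $V^{(z)}_\Pi=u_{z,\Pi}$, and (C3) with (F0) gives the claim. Otherwise $\Pi$ and $\Pi'$ border no common region, so the pair is far by Lemma 7.1. Here $k\ge1$ and $Q^1\ne\Pi'$, and $(V^{(z)}_\Pi)^+\subset(\beta_{z,Q^1})^+$ is disjoint from $(u_{z,\Pi'})^+$ by (C2). Apply (F1). Injectivity follows since $\langle V_\Pi,V_{\Pi'}\rangle\le0\ne1$.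

(4) Let $x\in z$. If $\Pi$ borders $z$, then $\langle x,V^{(z)}_\Pi\rangle=\langle x,u_{z,\Pi}\rangle$ is a positive multiple of $\langle x,\nu_{z,\Pi}\rangle<0$, because $x\in V_3$. Otherwise $\langle x,\beta_{z,Q^1}\rangle$ is a positive multiple of $\langle x,\nu_{z,Q^1}\rangle<0$, so $x\notin(V^{(z)}_\Pi)^+$ by (2). Passing to closures, $\bar z\subset\Delta^{(z)}$, and $g_z\bar z\subset\Delta$ by (1). For $x\in\Pi$, $\langle g_zx,V_\Pi\rangle=\langle x,u_{z,\Pi}\rangle=0$.

(5) The unit normals of hyperplanes that meet a fixed compact set lie in a compact set. Infinitely many distinct $V_\Pi$ there would have a convergent subsequence, with $\langle V_{\Pi_i},V_{\Pi_j}\rangle\to1$ as $i\ne j\to\infty$, contradicting (3). $\square$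

## 8. The reflection group $R$ and the discrete group $G=R\rtimes\hat D$

Let $s_\Pi$ be the reflection in $V_\Pi^\perp$ and $R=\langle s_\Pi:\Pi\in\mathcal P\rangle$. By Lemma 7.3(5) the interior of $\Delta$ is $\mathrm{int}\,\Delta=\{x\in H:\langle x,V_\Pi\rangle<0\ \forall\Pi\}$, and it contains $z_0$ by 7.3(4). The translates $r\Delta$, $r\in R$, are called *chambers*. The walls meet at right angles, are tangent at infinity, or are disjoint; the next lemma is the Coxeter-group argument for infinitely many walls.

**Lemma 8.1.** *If $1\ne r\in R$, then $r\Delta\cap\mathrm{int}\,\Delta=\emptyset$. $R$ is discrete, and $R\Delta=H$.*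

*Proof.* **Step 1. The abstract group.** Write $V_i$, $s_i$ for $i\in\mathcal P$. Let $W$ be the group with generators $s_i$ and relations $s_i^2=1$, and $(s_is_j)^2=1$ whenever $\langle V_i,V_j\rangle=0$. It acts on $\mathbb R^{n+2}$ through $W\to R$. Let $\ell$ be word length; $\ell(ws_i)=\ell(w)\pm1$ because all relators have even length.

**Step 2. Claim: if $\ell(ws_i)>\ell(w)$, then $wV_i$ is a nonnegative finite combination of the $V_j$.** Induct on $\ell(w)$; $w=1$ is clear. Let $w\ne1$ and choose $j$ with $\ell(ws_j)<\ell(w)$; then $j\ne i$. Let $W_{ij}=\langle s_i,s_j\rangle$ with word length $\ell'$ in $s_i,s_j$. Among factorizations $w=vv'$ with $v'\in W_{ij}$ and $\ell(w)=\ell(v)+\ell'(v')$, choose one with $\ell(v)$ minimal. Since $(ws_j,s_j)$ is one, $\ell(v)<\ell(w)$. If $\ell(vs_i)<\ell(v)$, then $(vs_i)(s_iv')$ is a factorization with $\ell(w)\le\ell(vs_i)+\ell'(s_iv')\le\ell(v)-1+\ell'(v')+1=\ell(w)$, so it is admissible with shorter first factor, a contradiction. So $\ell(vs_i)>\ell(v)$, likewise $\ell(vs_j)>\ell(v)$, and by induction $vV_i,vV_j$ are nonnegative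 combinations. Also $\ell'(v's_i)\ge\ell'(v')$, as otherwise $\ell(ws_i)<\ell(w)$. So no shortest word for $v'$ in $s_i,s_j$ ends in $s_i$.

If $\langle V_i,V_j\rangle=0$, then $s_is_j=s_js_i$ and so $v'\in\{1,s_j\}$ and $v'V_i=V_i$. Otherwise $b=-\langle V_i,V_j\rangle\ge1$, and $v'=1$ or $v'$ is an alternating word that ends in $s_j$. Here $s_jV_i=V_i+2bV_j$. If $q\ge p\ge0$, then $s_i(pV_i+qV_j)=(2bq-p)V_i+qV_j$ with $2bq-p\ge q$, and symmetrically for $s_j$. So applying the letters of $v'$ from right to left keeps the coefficients nonnegative: $v'V_i=pV_i+qV_j$ with $p,q\ge0$. Then $wV_i=p\,vV_i+q\,vV_j$, which proves the claim.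

**Step 3. Chambers do not overlap.** If $\ell(s_iw)>\ell(w)$, the claim for $w^{-1}$ gives $\langle wx,V_i\rangle=\langle x,w^{-1}V_i\rangle\le0$ for $x\in\Delta$. Hence if $\ell(s_iw)<\ell(w)$, apply this to $s_iw$ to get $w\Delta\subset\{\langle\cdot,V_i\rangle\ge0\}$, which is disjoint from $\mathrm{int}\,\Delta$. For $w\ne1$ such an $i$ exists. So $w\Delta\cap\mathrm{int}\,\Delta=\emptyset$ for $1\ne w\in W$. In particular $W\cong R$, and the first statement holds.

**Step 4. Discreteness and covering.** Let $x_0\in z_0$. If $r_j\to1$ in $R$, then $r_jx_0\in\mathrm{int}\,\Delta$ eventually, so $r_j=1$. Thus $R$ is discrete. Let $x\in H$ and choose $y\in Rx$ closest to $x_0$, by proper discontinuity. If $\langle y,V_i\rangle>0$ for some $i$, then $\langle s_iy,x_0\rangle=\langle y,x_0\rangle-2\langle y,V_i\rangle\langle V_i,x_0\rangle>\langle y,x_0\rangle$, so $s_iy$ is closer to $x_0$, a contradiction. So $y\in\Delta$. $\square$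

A chamber is convex with nonempty interior, hence the closure of its interior. So
$$\mathrm{int}(r\Delta)\cap r'\Delta\ne\emptyset\ \Longrightarrow\ r=r'. \tag{8.1}$$
The union of the interiors of chambers is dense, as its complement lies in a countable union of hyperplanes.

**The group $R$ is also generated by the $\rho_\Pi$.** We have $s_\Pi=r\rho_\Pi r^{-1}$ with $r=\rho_{Q^1}\cdots\rho_{Q^k}$ the product along the path from $z_0$ to $\Pi$. So $R\subset\langle\rho_\Pi\rangle$. By induction on $k$, $r$ and hence $\rho_\Pi$ lie in $R$. Thus $R=\langle\rho_\Pi:\Pi\in\mathcal P\rangle$.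

**The group $G$.** Let $G=\langle D,\rho_a\ (a\in I)\rangle$. Since $d\rho_\Pi d^{-1}=\rho_{d\Pi}$, $R$ is a normal subgroup of $G$ and $G=RD$. For $d\in D$ put $\hat d=g_{dz_0}d$. This corrects $d$ so that it preserves the chamber: by Lemma 7.3(1),
$$\hat dV_\Pi=g_{dz_0}V^{(dz_0)}_{d\Pi}=V_{d\Pi},\qquad \hat d\Delta=\Delta. \tag{8.2}$$

**Lemma 8.2.** *$D\cap R=1$; $\hat D:=\mathrm{Stab}_G(\Delta)=\{\hat d:d\in D\}$; $d\mapsto\hat d$ is an isomorphism $D\to\hat D$; $G=R\rtimes\hat D$; $G$ permutes the chambers; $G$ is discrete.*

*Proof.* If $\hat d=1$, then $V_{d\Pi}=V_\Pi$, so $d\Pi=\Pi$ for all $\Pi$ by 7.3(3), and $d\in\bigcap_aD_a=1$. If $d\in D\cap R$, then $\hat d\in R$ stabilizes $\Delta$, so $\hat d=1$ by Lemma 8.1 and $d=1$. If $g=rd$ stabilizes $\Delta$, then $g=(rg_{dz_0}^{-1})\hat d$ where $rg_{dz_0}^{-1}\in R$ stabilizes $\Delta$, so it is $1$ and $g=\hat d$. Since $\hat D\cap R=1$ and $\hat d\in Rd$, the map $\hat D\to G/R\cong D$ is an isomorphism with inverse $d\mapsto\hat d$. Hence $G=R\rtimes\hat D$, and $r\hat d\Delta=r\Delta$ shows that $G$ permutes the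 chambers.

For discreteness let $g_j\to1$ in $G$ and $x_0\in z_0\subset\mathrm{int}\,\Delta$. Then $g_jx_0\to x_0$ is eventually in $\mathrm{int}\,\Delta$ and interior to the chamber $g_j\Delta$, so $g_j\Delta=\Delta$ by (8.1) and $g_j=\hat d_j$. Now $V_{d_j\Pi_a}=\hat d_ju_a\to u_a$, while $\langle V_\Pi,u_a\rangle\le0$ for $\Pi\ne\Pi_a$. So eventually $d_j\Pi_a=\Pi_a$ for all $a$, that is, $d_j=1$. $\square$

**The kernel.** Extend $\varphi$ to $G\to G/R\cong D\to\mathbb Z$; on $D$ this is the old $\varphi$. Let $K=\ker(\varphi:G\to\mathbb Z)$, so $R\subset K$.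

**Lemma 8.3.** *$K$ is finitely generated.*

*Proof.* Apply Lemma 3.1: $F$ is a closed surface group, $D_a$ commutes with $\rho_a$, and by Lemma 6.3 there is $t_a\in D_a$ with $\varphi(t_a)\ne0$. $\square$

## 9. The cusp at $v$

We show that the box group is the full stabilizer of $v$ in $G$, with a precisely invariant horoball. Let $P=\langle\rho_a:a\in I\rangle\subset R\subset K$ and $\mathfrak B=\{x\in H:\langle x,u_a\rangle\le0\ \forall a\}\supset\Delta$.

**Step 1. $P$ is a box reflection group.** Put $w_i=\frac12(u_{i+}-u_{i-})$. By Proposition 5.1(1) the $w_i$ are orthonormal, orthogonal to $v$, and $u_{i\pm}=\pm w_i+\frac{\kappa_i}2v$. In the coordinates (1.3) for $v$ and these $w_i$,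
$$\langle x,u_{i\pm}\rangle=t\big(\pm y_i-\tfrac{\kappa_i}2\big) .$$
So $\mathfrak B=\{|y_i|\le\kappa_i/2\ \forall i\}$ is a box times $(0,\infty)$. The reflections $\rho_{i\pm}$ keep $t$ and the other $y_j$, and act by $y_i\mapsto\pm\kappa_i-y_i$. Hence $P\cong(D_\infty)^n$ preserves all horoballs at $v$, is cocompact on horospheres, so has rank $n$, and $P\mathfrak B=H$.

Let $\kappa=\max\kappa_i$, $\eta=1/(2\kappa)$ and $B=\{x\in H:-\langle x,v\rangle<\eta\}$.

**Step 2. The other walls, and the other translates of $v$, are far from $v$.**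

**Lemma 9.1.** *If $\Pi\notin\{\Pi_a\}$, then $\langle V_\Pi,v\rangle\le-1/\kappa$. If $1\ne d\in D$, then $\langle v,\hat dv\rangle\le-1/\kappa^2$.*

*Proof.* We have $\kappa_i\langle V_\Pi,v\rangle=\langle V_\Pi,u_{i+}\rangle+\langle V_\Pi,u_{i-}\rangle$, and each term is in $\{0\}\cup(-\infty,-1]$ by Lemma 7.3(3). They do not vanish for all $i$, as otherwise $V_\Pi\in(v^\perp)^\perp=\mathbb Rv$. So for some $i$ the sum is $\le-1$. For the second claim, (8.2) gives $\kappa_1\langle v,\hat dv\rangle=\langle v,V_{d\Pi_{1+}}\rangle+\langle v,V_{d\Pi_{1-}}\rangle$. A term can vanish only if $d\Pi_{1\pm}\in\{\Pi_a\}$, which by Step 1 of Section 7 means $d\in D_{1\pm}$. As $D_{1+}\cap D_{1-}=1$, at least one term is $\le-1/\kappa$, and the other is $\le0$. Divide by $\kappa_1\le\kappa$. $\square$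

**Step 3. Precise invariance.**

**Lemma 9.2.** *If $g\in G$ and $gB\cap B\ne\emptyset$, then $g\in P$. So $B$ is precisely invariant under $P$ in $G$, and $\mathrm{Stab}_G(v)=P$.*

*Proof.* Let $\Pi\notin\{\Pi_a\}$ and $V=V_\Pi$. For $x\in V^\perp\cap H$, the vector $v-\langle v,V\rangle V$ has norm $-\langle v,V\rangle^2$ and the same product with $x$ as $v$, so it is future timelike and (1.2) gives $-\langle x,v\rangle\ge|\langle v,V\rangle|\ge1/\kappa>\eta$. So $B$ misses $V^\perp$. It lies on the negative side, because $\langle v,V\rangle<0$ and $B$ contains points that tend to $v$. Hence $B\cap\Delta=B\cap\mathfrak B$. As $P$ preserves $B$ and $P\mathfrak B=H$, $B\subset\bigcup_{p\in P}p\Delta$. By (8.1), any chamber whose interior meets $B$ is $p\Delta$ for some $p\in P$.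

Let $gB\cap B\ne\emptyset$ and pick $x$ in this open set, interior to a chamber; this chamber is $p\Delta$ with $p\in P$. Then $g^{-1}x\in B$ is interior to the chamber $g^{-1}p\Delta$, so $g^{-1}p\Delta=p'\Delta$ with $p'\in P$. Thus $p^{-1}gp'=\hat d\in\hat D$, and $y=p^{-1}x$ lies in $B$ and in $p^{-1}gB=\hat dB$. If $d\ne1$, then $-\langle y,v\rangle<\eta$ and $-\langle y,\hat dv\rangle<\eta$. But $v+\hat dv$ is future with norm $2\langle v,\hat dv\rangle\le-2/\kappa^2$, so by (1.2) $-\langle y,v+\hat dv\rangle\ge\sqrt2/\kappa>2\eta$, a contradiction. So $d=1$ and $g=pp'^{-1}\in P$. If $g$ fixes the point $v\in S^n$, then $gB$ is a horoball at $v$ and meets $B$, so $g\in P$. $\square$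

## 10. The pleated copy of $H^3$ in the chamber

It remains to exclude other parabolic fixed points. They could come from $\hat D$, which acts on $\Delta$ by a deformed action of $D$. We show that this action is convex cocompact.

Define $\psi:H^3\to\Delta$ by $\psi(x)=g_zx$ for $x\in\bar z$. It is well defined, since for $z,z'$ adjacent across $Q$ we have $g_{z'}=g_z\rho_Q$ and $\rho_Q$ fixes $Q$ pointwise; its image lies in $\Delta$ by Lemma 7.3(4). It is continuous and maps paths to paths of the same length, so it is $1$-Lipschitz. We have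
$$\hat dg_z=g_{dz_0}(dg_zd^{-1})d=g_{dz}d,$$
since $dg_zd^{-1}$ is the product along the path from $dz_0$ to $dz$, and backtracking cancels because $\rho_Q^2=1$. Hence $\hat d\,\psi(x)=\psi(dx)$. By 7.3(4), $\psi(\Pi)\subset V_\Pi^\perp$.

**Lemma 10.1.** *$d(\psi x,\psi y)\ge\frac34d(x,y)-2$.*

*Proof.* By continuity assume $x,y\notin\bigcup\mathcal P$. The segment $[x,y]$ crosses planes transversally at points $x_1,\dots,x_k$ that cut it into lengths $\ell_0,\dots,\ell_k$, with $\ell_i\ge8$ for $1\le i\le k-1$. Put $\ell=\sum\ell_i=d(x,y)$.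

**Step 1. Angles.** The image is a broken geodesic. At $x_i$, crossing $Q$ from $z$ to $z'$ with unit direction $w$, the incoming direction is $g_zw$ and the outgoing one $g_z\rho_Qw$. Here $\langle w,u_Q\rangle=c\langle w,\nu_Q\rangle$, with $c<\sigma$ the constant $c_a$ of $Q$, and $|\langle w,\nu_Q\rangle|\le1$. So $\langle w,\rho_Qw\rangle=1-2\langle w,u_Q\rangle^2\ge1-2c^2>0$, and the interior angles are $\ge\pi/2$.

**Step 2. Few crossings.** If $k=0$, $d(\psi x,\psi y)=\ell$. If $k=1$, the law of cosines gives $\cosh d(\psi x,\psi y)\ge\cosh\ell_0\cosh\ell_1\ge e^\ell/4$, so $d(\psi x,\psi y)\ge\ell-\ln 4\ge\ell-2$.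

**Step 3. Bisecting hyperplanes, $k\ge2$.** Let $m_i$ be the hyperplane orthogonal to the $i$-th image segment at its midpoint, $1\le i\le k-1$. At the vertex $X$ between segments $i,i+1$ $(1\le i\le k-2)$ let $w_1,w_2$ be the unit directions along them away from $X$, so $\langle w_1,w_2\rangle\le0$, and $s=\ell_i/2\ge4$, $t=\ell_{i+1}/2\ge4$. The normals of $m_i,m_{i+1}$ that point away from $X$ are $N_1=\sinh s\,X+\cosh s\,w_1$ and $N_2=\sinh t\,X+\cosh t\,w_2$. Then $\langle N_1,N_2\rangle\le-\sinh s\sinh t<-1$ and $\langle N_1+N_2,X\rangle=-\sinh s-\sinh t<0$, so they are facing: the backward half-space of $m_i$ is disjoint from the forward half-space of $m_{i+1}$, and the forward half-spaces are nested. Moreover, as $\sinh s\ge e^{s-1}$ for $s\ge1$,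
$$d(m_i,m_{i+1})\ge\ln(\sinh s\sinh t)\ge s+t-2 .$$

**Step 4. End segments.** With $X=\psi(x_1)$, $\psi x=\cosh\ell_0X+\sinh\ell_0w_0$, $\langle w_0,w_1\rangle\le0$, $t=\ell_1/2$, and forward normal $N=\sinh t\,X+\cosh t\,w_1$ of $m_1$, we get $\langle\psi x,N\rangle\le-\cosh\ell_0\sinh t$. So $\psi x$ is strictly behind $m_1$ at distance $\delta$ with $\sinh\delta\ge\cosh\ell_0\sinh t$. As $\sinh\delta\le e^\delta/2$, $\delta\ge\ln(2\cosh\ell_0\sinh t)\ge\ell_0+t-1$. The other end is similar.

**Step 5. Sum.** The geodesic from $\psi x$ to $\psi y$ crosses $m_1,\dots,m_{k-1}$ in order, so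
$$d(\psi x,\psi y)\ge\ell-2(k-2)-2=\ell-2(k-1)\ge\tfrac34\ell,$$
since $\ell\ge8(k-1)$. $\square$

Let $\hat\Lambda\subset S^n$ be the limit set of $\hat D$, $\hat\Omega=S^n\setminus\hat\Lambda$, and $\mathcal F=\psi(H^3)$. Since $D$ is cocompact on $H^3$ and $\psi$ is equivariant, $\mathcal F=\hat D\cdot(\text{compact})$. So the accumulation set of $\mathcal F$ in $S^n$ is $\hat\Lambda$.

**Lemma 10.2.** *There is $Q'\subset H$ with $\hat DQ'=H$ whose closure in $\bar H$ is disjoint from $\hat\Lambda$.*

*Proof.* **Step 1. The convex hull of $\mathcal F$ is close to $\mathcal F$.** By Lemma 10.1, $\psi$ maps geodesics to quasi-geodesics with uniform constants. By the Morse lemma there is $r$ such that every geodesic segment with endpoints in $\mathcal F$ lies in the $r$-neighborhood of $\mathcal F$. Next, every point of a geodesic simplex of dimension $m$ is within $c_m$ of the union of its edges, with $c_m$ universal. Let $c_1=0$ and let $\delta$ be a thinness constant for triangles. A point of an $m$-simplex lies on a segment $[p,q]$ from a vertex $p$ to a point $q$ of the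 opposite face. There is $q'$ on an edge $[a,b]$ of that face with $d(q,q')\le c_{m-1}$. Then $[p,q]$ is in the $c_{m-1}$-neighborhood of $[p,q']$ by convexity of the distance, and $[p,q']$, a side of the triangle $p\,a\,q'$, is within $\delta$ of $[p,a]\cup[a,b]$. So $c_m=c_{m-1}+\delta$ works. By Carathéodory's theorem in the Klein model, the convex hull of $\mathcal F$ is a union of simplices of dimension $\le n+1$ with vertices in $\mathcal F$, so it lies in a bounded neighborhood of $\mathcal F$. Let $Y$ be its closure: closed, convex, $\hat D$-invariant, in a bounded neighborhood of $\mathcal F$. So $Y=\hat DQ_0$ with $Q_0$ compact, and $Y$ accumulates in $S^n$ exactly at $\hat\Lambda$.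

**Step 2. Project.** Let $\mathrm{ret}:H\to Y$ be nearest-point projection and $Q'=\mathrm{ret}^{-1}(Q_0)$. By equivariance $\hat DQ'=H$. Suppose $x_j\in Q'$ and $x_j\to x\in\hat\Lambda$. Pass to a subsequence with $y_j=\mathrm{ret}(x_j)\to y\in Q_0$. Since $x_j$ leaves compact sets, $x_j\ne y_j$ for large $j$; let $N_j$ be the unit tangent vector at $y_j$ that points to $x_j$. By convexity $Y\subset\{\langle\cdot,N_j\rangle\le0\}$. In the limit $Y\subset\{\langle\cdot,N\rangle\le0\}$, where $N$ is the unit vector at $y$ that points to $x$, so also $\langle\cdot,N\rangle\le0$ on the null rays of $\hat\Lambda$. But $x$ is the ray of $y+N$ and $\langle y+N,N\rangle=1>0$, a contradiction. $\square$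

## 11. All parabolic fixed points of $G$ lie in $Gv$

Closures are in $\bar H$. We first locate the limit points of $G$ that are visible from the chamber.

**Lemma 11.1.** *$\bar\Delta\cap\Lambda(G)\cap\hat\Omega\subset\hat Dv$.*

*Proof.* Let $q\in\bar\Delta\cap\hat\Omega$, $q\notin\hat Dv$. We show $q\notin\Lambda(G)$.

**Step 1. Only finitely many walls near $q$.** Suppose every neighborhood of $q$ met infinitely many closed hyperplanes $\overline{V_\Pi^\perp}$. By local finiteness, distinct hyperplanes leave every compact set, so their Euclidean diameters in the ball model tend to $0$; hence there are distinct $\Pi_j$ such that the sets $\overline{V_{\Pi_j}^\perp}$ converge to $q$. The nonempty sets $\psi(\Pi_j)\subset V_{\Pi_j}^\perp$ then accumulate at $q$, so $q\in\hat\Lambda$, a contradiction. So some neighborhood of $q$ in $\bar H$ meets only finitely many closed walls, and after shrinking only those whose closure contains $q$, with normals $V_1,\dots,V_k$, $k\ge0$.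

**Step 2. These walls are pairwise orthogonal.** If $\langle V_i,V_j\rangle<-1$, then $V_i+V_j$ is timelike, no causal vector is orthogonal to it, and the closed hyperplanes are disjoint. So by 7.3(3) the products are $0$ or $-1$. Suppose $\langle V_i,V_j\rangle=-1$. By 7.3(3) and (8.2), $V_i=\hat du_a$ and $V_j=\hat du_{\bar a}$ for some $d,a$. Then $V_i+V_j$, a positive multiple of the null vector $\hat dv$, is orthogonal to the null ray $q$, so $q=\hat dv$ by (1.1), which is excluded.

**Step 3. Local picture at $q$.** The reflections in $V_1,\dots,V_k$ generate a finite group $R_q\cong(\mathbb Z/2)^k$ that fixes $q$. The span of the $V_i$ is positive definite, so its orthogonal complement contains a timelike vector and $R_q$ fixes a point of $H$. In the ball model centered at this point $R_q$ acts orthogonally. Let $O$ be a small Euclidean ball about $q$ intersected with $\bar H$. It is $R_q$-invariant, $O\cap H$ is Euclidean convex, hence connected, and $O$ meets no other closed walls. As $q\in\bar\Delta$, $O\cap H$ contains points of $\Delta$, so it is on the negative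 side of all other walls. Hence $O\cap H\cap\Delta$ is $O\cap H\cap\{\langle\cdot,V_i\rangle\le0,\ 1\le i\le k\}$. Flipping signs by elements of $R_q$ gives $O\cap H\subset\bigcup_{r\in R_q}r\Delta$.

**Step 4. Conclusion.** If $q\in\Lambda(G)$, there are distinct $g_j\in G$ with $g_jx_0\to q$, $x_0\in z_0\subset\mathrm{int}\,\Delta$. For large $j$, $g_jx_0\in O$ is interior to the chamber $g_j\Delta$, so $g_j\Delta=r_j\Delta$ with $r_j\in R_q$ by (8.1). Pass to a subsequence with $r_j=r$. Then $r^{-1}g_j\in\hat D$ are distinct with $r^{-1}g_jx_0\to r^{-1}q=q$, so $q\in\hat\Lambda$, a contradiction. $\square$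

Let $C$ be the closed convex hull of $\Lambda(G)$ in $H$. It is nonempty: $\Lambda(G)\supset\hat\Lambda$ is infinite, since a discrete group with at most two limit points is virtually abelian and $\hat D\cong D$ is not. We have $\bar C\cap S^n=\Lambda(G)$: a point $q\in S^n\setminus\Lambda(G)$ has an open half-space neighborhood whose closure misses $\Lambda(G)$, and $C$ lies in the complementary half-space.

The next lemma says that $C$ is cocompact away from the horoballs $GB$.

**Lemma 11.2.** *$C\setminus GB=GQ''$ for some compact $Q''\subset H$.*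

*Proof.* The set $A=(C\cap\Delta)\setminus GB$ is closed in $H$ and $\hat D$-invariant, and $GA=C\setminus GB$ because $R\Delta=H$. With $Q'$ from Lemma 10.2, $A=\hat D(A\cap Q')$. Suppose $x_j\in A\cap Q'$ converge to $q\in S^n$. Then $q\in\bar\Delta\cap\Lambda(G)$, and $q\notin\hat\Lambda$ by Lemma 10.2, so $q=\hat dv$ by Lemma 11.1. Then $\hat d^{-1}x_j\in\Delta\setminus B\subset\mathfrak B\setminus B$ converges to $v$. With $v=\infty$, $\mathfrak B$ has bounded horizontal extent, so the heights tend to $\infty$ and the points enter $B$, a contradiction. So the closure $Q''$ of $A\cap Q'$ in $H$ is compact, $Q''\subset A$, and $C\setminus GB=GA=GQ''$. $\square$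

**Lemma 11.3.** *Every parabolic fixed point of $G$ lies in $Gv$.*

*Proof.* Let $\gamma\in G$ be parabolic with fixed point $p$; then $p\in\Lambda(G)$. Let $c:[0,\infty)\to C$ be a geodesic ray to $p$; it exists because $C$ is closed and convex and $p\in\bar C$. By Lemma 9.2 distinct translates of $B$ are disjoint open sets. If $c(t)\in GB$ for all large $t$, then by connectedness $c$ eventually stays in one $gB$, so $p=gv$. Otherwise there are $t_j\to\infty$ with $c(t_j)\in C\setminus GB$, and by Lemma 11.2 $g_j\in G$ with $y_j=g_jc(t_j)\in Q''$. With $p=\infty$ the ray is vertical, and $\gamma$ moves its points horizontally by a constant Euclidean amount at equal height, so $d(c(t),\gamma c(t))\to0$. Hence $h_j=g_j\gamma g_j^{-1}$ moves $y_j$ by an amount that tends to $0$. By discreteness, after passing to a subsequence, $h_j=h$ is constant and $y_j\to y\in H$. So $hy=y$, impossible since $h$ is parabolic. $\square$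

## 12. The cusps of $K$: proof of Theorem A

The group $K$ is discrete by Lemma 8.2 and finitely generated by Lemma 8.3.

**Step 1. Every cusp has rank $n$.** By Lemma 11.3 every parabolic fixed point of $K$ is some $gv$, $g\in G$. Since $P\subset K$ and $K$ is normal in $G$, Lemma 9.2 gives $\mathrm{Stab}_K(gv)=K\cap gPg^{-1}=gPg^{-1}$, which has rank $n$. Conversely every $gv$ is a parabolic fixed point of $K$: it is fixed by the parabolic $g\rho_{1+}\rho_{1-}g^{-1}$.

**Step 2. Every cusp corresponds to a cusp end.** By Lemma 9.2, $gB$ is precisely invariant under $gPg^{-1}$ in $G$, hence in $K$. Any smaller concentric horoball $U\subset gB$ is then precisely invariant, and by Lemma 2.1 its image in $H/K$ is a neighborhood of exactly one end.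

**Step 3. There are infinitely many cusps.** The cusps of $K$ are the $K$-orbits on $Gv=G/P$, and $K\backslash G/P=G/K\cong\mathbb Z$ by (3.1).

This proves the first statement and disproves the Conjecture for every $n\ge3$.

**Step 4. Torsion-free, orientation-preserving examples with isometric ends.** The group $G\subset GL(n+2,\mathbb R)$ is finitely generated. Let $G'$ be a normal finite-index subgroup that is torsion-free (Selberg), orientation preserving, and as in Lemma 2.2 with $r=2$; such subgroups can be intersected, and all three properties pass to the normal core. An element of $P$ acts on horospheres by $y\mapsto Ay+b$ with $A$ diagonal with entries $\pm1$. By Lemma 2.3 its eigenvalues are $1,1$ and those of $A$, so elements of $P\cap G'$ have $A=1$: they are translations.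

Put $K'=K\cap G'$. It has finite index in $K$ and is normal in $G$. It is finitely generated, discrete, torsion-free and orientation preserving. Its parabolic fixed points lie in $Gv$. For $g\in G$, $\mathrm{Stab}_{K'}(gv)=g(K'\cap P)g^{-1}$, and $K'\cap P$ has finite index in $P$, so it is a rank $n$ lattice of translations. So the parabolic fixed points of $K'$ are exactly $Gv$, and all cusps have rank $n$. The horoballs $gB$ are precisely invariant in $G$, hence in $K'$, and Lemma 2.1 applies again. There are infinitely many $K'$-orbits on $Gv$, as there are infinitely many $K$-orbits. Finally fix one horoball $U_0\subset B$ smaller than and concentric with $B$, and take $U=gU_0$ at $gv$. Then $g$ induces an isometry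
$$U_0/(K'\cap P)\ \cong\ gU_0/g(K'\cap P)g^{-1},$$
so every cusp end has a neighborhood isometric to $U_0/(K'\cap P)\cong$ (flat torus)$\,\times(0,\infty)$. $\blacksquare$
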